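# Weak amenability of free products and of groups acting on trees

## 1. Free products of amenable groups

All groups are countable and discrete. Let $\lambda_g\delta_h=\delta_{gh}$ be the left regular representation of $\Gamma$ on $\ell^2(\Gamma)$, write $u_g=\lambda_g$, and let $L(\Gamma)\subset B(\ell^2(\Gamma))$ be the weak-operator closure of $\mathbb C[\Gamma]=\operatorname{span}\{u_g\}$.

**Definition (multiplier).** A function $\varphi:\Gamma\to\mathbb C$ is a Fourier multiplier if the (normal) map $m_\varphi:L(\Gamma)\to L(\Gamma)$ determined by $m_\varphi(u_g)=\varphi(g)u_g$ is completely bounded. Its norm is $\|\varphi\|_{cb}:=\|m_\varphi\|_{cb}$.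

**Definition (weak amenability).** $\Gamma$ is weakly amenable if there are finitely supported Fourier multipliers $\varphi_n$ with $\varphi_n\to1$ pointwise and $\limsup_n\|\varphi_n\|_{cb}<\infty$. The constant $\Lambda_{cb}(\Gamma)\in[1,\infty]$ is the infimum of all $C$ for which there are finitely supported $\varphi_n\to1$ pointwise with $\limsup_n\|\varphi_n\|_{cb}\le C$; it is $\infty$ if $\Gamma$ is not weakly amenable.

We shall always use the constant in the following form. For $C<\infty$,
$$\Lambda_{cb}(\Gamma)\le C\iff \begin{cases}\text{for every finite }W\subset\Gamma\text{ and }\theta>0\text{ there is a finitely supported }\varphi\\ \text{with }|\varphi-1|\le\theta\text{ on }W\text{ and }\|\varphi\|_{cb}\le C+\theta.\end{cases}\tag{1}$$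
For "$\Rightarrow$", there is a sequence as in the definition with $\limsup\|\varphi_n\|_{cb}\le C+\theta/2$, and a late member of it works. For "$\Leftarrow$", exhaust the countable group by finite sets $W_1\subset W_2\subset\cdots$ and use $\theta=1/n$ on $W_n$.

The problem, posed in the presentation "Negative curvature and rigidity for von Neumann algebras", is this: if $\Gamma_1$ and $\Gamma_2$ are weakly amenable, must $\Gamma_1*\Gamma_2$ be weakly amenable? In other words, we are given good finitely supported approximations of the constant $1$ on each factor, and we have to build one on the group of reduced words. The answer will be yes.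

We begin with amenable factors. Recall that $\Gamma$ is amenable if for every finite $E\subset\Gamma$ and $\theta>0$ there is a finite nonempty $F\subset\Gamma$ with $|gF\cap F|\ge(1-\theta)|F|$ for $g\in E$. Put
$$\chi_F(g)=\frac{|gF\cap F|}{|F|},\qquad\text{so}\qquad \chi_F(a^{-1}b)=\frac{|bF\cap aF|}{|F|}=\langle x_b,x_a\rangle,\quad x_a=|F|^{-1/2}1_{aF}.$$
The $x_a$ are unit vectors in $\ell^2(\Gamma)$. The function $\chi_F$ is finitely supported, takes values in $[0,1]$, and satisfies $\chi_F(e)=1$, $\chi_F(g^{-1})=\chi_F(g)$ and $|\chi_F-1|\le\theta$ on $E$. For $\Gamma=\mathbb Z$ and $F=\{1,\dots,N\}$ it is the tent $\max(0,1-|n|/N)$.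

**Proposition 1.** If $\Gamma_1,\Gamma_2$ are amenable, then $\Lambda_{cb}(\Gamma_1*\Gamma_2)=1$.

The candidate is plain: on a reduced word put $f(s_1\cdots s_n)=\prod_j\chi(s_j)$, with $\chi$ the function $\chi_F$ of the factor containing $s_j$. Two things need proof. We must bound $\|f\|_{cb}$, and we must truncate, because $f$ is not finitely supported when words can be arbitrarily long. Sections 2–5 do both, and every tool made there is used again in the general case.

## 2. Kernels dominated by a weight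

Inner products are linear in the first variable.

**Definition (domination).** Let $K:A\times A\to\mathbb C$ and $w:A\to[0,\infty)$. We write $K\prec w$ if there are a Hilbert space $H$ and maps $\xi,\eta:A\to H$ with
$$K(a,b)=\langle\xi_b,\eta_a\rangle,\qquad\|\xi_a\|^2\le w(a),\quad\|\eta_a\|^2\le w(a)\qquad(a,b\in A).$$

By Cauchy–Schwarz, $K\prec w$ implies $|K(a,b)|^2\le w(a)w(b)$. The converse fails. Let $A=\{1,2\}$ and $K=\begin{pmatrix}1&1\\1&-1\end{pmatrix}$. If $K\prec1$, equality in Cauchy–Schwarz gives in turn $\xi_1=\eta_1$ (from $K(1,1)=1$), $\xi_2=\eta_1$ (from $K(1,2)=1$) and $\eta_2=\xi_1$ (from $K(2,1)=1$). Hence $K(2,2)=\|\xi_1\|^2=1$, a contradiction. On the other hand $K=\sqrt2\,U$ with $U$ unitary, and $\xi_b=2^{1/4}Ue_b$, $\eta_a=2^{1/4}e_a$ show $K\prec\sqrt2$.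

Clearly $K\prec w\le w'$ implies $K\prec w'$. We need five more rules.

* **(K1)** If $K\prec w$ and $K'\prec w'$, then $K+K'\prec w+w'$: use the vectors $\xi\oplus\xi'$, $\eta\oplus\eta'$. Also $cK\prec|c|w$ for $c\in\mathbb C$, by rescaling the vectors by $|c|^{1/2}$ and putting the phase on $\xi$. For real $u$, $u(a)u(b)K(a,b)\prec u^2w$: use $u(b)\xi_b$, $u(a)\eta_a$.
* **(K2)** If $K\prec w$ and $K'\prec w'$, then $KK'\prec ww'$: use $\xi\otimes\xi'$, $\eta\otimes\eta'$. In the conjugate space $\overline H$, where $\langle\bar x,\bar y\rangle=\langle y,x\rangle$, we have $K(b,a)=\langle\xi_a,\eta_b\rangle=\langle\bar\eta_b,\bar\xi_a\rangle$ and $\overline{K(a,b)}=\langle\bar\xi_b,\bar\eta_a\rangle$. Hence the transpose $K^T$ and the conjugate $\overline K$ are $\prec w$.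
* **(K3)** A positive semidefinite real kernel is dominated by its diagonal, $K\prec K(a,a)$, because it is a Gram kernel $\langle x_b,x_a\rangle$. In particular $u(a)u(b)\prec u^2$ for real $u$, and the kernel $\delta_{a,b}\prec1$. A constant kernel satisfies $c\prec|c|$ by (K1).
* **(K4)** Suppose $|K|\le\delta$ with $\delta>0$, and $K(a,b)=0$ unless $a\in S$, with $S$ finite. Then $K\prec|S|\delta$, a constant weight. Indeed $K(a,b)=\sum_{s\in S}1_{\{a=s\}}K(s,b)$, and each summand is the product of $\delta^{1/2}1_{\{a=s\}}$ and $\delta^{-1/2}K(s,b)$, which have squared modulus at most $\delta$, so it is $\prec\delta$ with $H=\mathbb C$. By transposition the same holds if $K(a,b)=0$ unless $b\in S$.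
* **(K5)** If $K_n\prec w$ for all $n$ and $K_n\to K$ pointwise, then $K\prec w$. Let $\xi^{(n)},\eta^{(n)}$ in $H_n$ factor $K_n$. In the Hilbert space ultraproduct of the $H_n$ along a free ultrafilter on $\mathbb N$, the classes $[\xi^{(n)}_a]_n$, $[\eta^{(n)}_a]_n$ have squared norm $\le w(a)$, and $\langle[\xi_b^{(n)}],[\eta_a^{(n)}]\rangle=\lim K_n(a,b)=K(a,b)$.

## 3. Fourier multipliers as kernels

**Theorem 2 (Bożejko–Fendler; Jolissaint).** A function $\varphi$ is a Fourier multiplier with $\|\varphi\|_{cb}\le c$ if and only if the kernel $(a,b)\mapsto\varphi(a^{-1}b)$ on $\Gamma$ is $\prec c$.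

**From the kernel to the multiplier.** Let $\varphi(a^{-1}b)=\langle\xi_b,\eta_a\rangle$ with squared norms $\le c$. Define $V,U:\ell^2(\Gamma)\to\ell^2(\Gamma)\otimes H$ by $V\delta_b=\delta_b\otimes\xi_{b^{-1}}$ and $U\delta_a=\delta_a\otimes\eta_{a^{-1}}$. The images of distinct basis vectors are orthogonal, so $\|V\|,\|U\|\le c^{1/2}$. The map $x\mapsto U^*(x\otimes1)V$ on $B(\ell^2(\Gamma))$ is normal with cb-norm $\le\|U\|\|V\|\le c$, and
$$\langle U^*(x\otimes1)V\delta_b,\delta_a\rangle=\langle x\delta_b,\delta_a\rangle\langle\xi_{b^{-1}},\eta_{a^{-1}}\rangle=\langle x\delta_b,\delta_a\rangle\,\varphi(ab^{-1}).$$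
For $x=u_s$ the entry is nonzero only if $ab^{-1}=s$, so $u_s\mapsto\varphi(s)u_s$. By normality $L(\Gamma)$ is mapped into itself, and the restriction is $m_\varphi$.

**From the multiplier to the kernel.** Apply the Wittstock–Haagerup–Paulsen representation theorem for completely bounded maps to $m_\varphi$ on the $C^*$-algebra generated by the $u_g$. It gives $m_\varphi(x)=T^*\pi(x)S$ with $\pi$ a unital $*$-representation and, after rescaling, $\|S\|^2,\|T\|^2\le c$. Since $u_{h^{-1}g}\delta_{g^{-1}}=\delta_{h^{-1}}$,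
$$\varphi(h^{-1}g)=\langle m_\varphi(u_{h^{-1}g})\delta_{g^{-1}},\delta_{h^{-1}}\rangle=\langle\pi(u_g)S\delta_{g^{-1}},\pi(u_h)T\delta_{h^{-1}}\rangle,$$
and these vectors have squared norms $\le c$. $\blacksquare$

For instance, the kernel of $\chi_F$ in Section 1 is $\langle x_b,x_a\rangle$ with unit vectors, so $\|\chi_F\|_{cb}\le1$. Together with (1) this shows that amenable groups have $\Lambda_{cb}=1$. The consequences we use are these.

* $|\varphi(g)|\le\|\varphi\|_{cb}$, by Cauchy–Schwarz. Hence $\Lambda_{cb}\ge1$, since $\varphi_n(e)\to1$.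
* $\|\varphi\psi\|_{cb}\le\|\varphi\|_{cb}\|\psi\|_{cb}$, and $\bar\varphi$ and $\check\varphi(g)=\varphi(g^{-1})$ have the norm of $\varphi$, by (K2).
* $\|\delta_g\|_{cb}\le1$, since $\delta_g(a^{-1}b)=\langle\delta_b,\delta_{ag}\rangle$.
* $\{\varphi:\|\varphi\|_{cb}\le c\}$ is convex by (K1) and closed under pointwise limits of sequences by (K5).
* Restriction to a subgroup does not increase the norm: restrict the kernel.
* Extension by $0$ from a subgroup $\Lambda<\Gamma$ does not increase the norm either. Choose coset representatives $r$ and factorizing vectors $\xi,\eta$ on $\Lambda$, and use $\delta_{r\Lambda}\otimes\xi_{r^{-1}g}$ and $\delta_{r\Lambda}\otimes\eta_{r^{-1}h}$ for $g,h\in r\Lambda$. Vectors from different cosets are orthogonal, and within one coset the inner product is $\varphi\big((r^{-1}h)^{-1}r^{-1}g\big)=\varphi(h^{-1}g)$.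

By restriction, $\Lambda_{cb}$ does not increase when we pass to a subgroup.

## 4. Multiplicative functions on a free product

Let $\Gamma=*_{i\in I}\Gamma_i$. Every $g\in\Gamma$ is uniquely a reduced word $g=s_1\cdots s_n$ with $s_j\in\Gamma_{i_j}\setminus\{e\}$ and $i_j\ne i_{j+1}$; put $|g|=n$.

**Lemma 3 (gluing).** Let $\chi_i:\Gamma_i\to\mathbb C$ satisfy $\chi_i(e)=1$, $\chi_i(s^{-1})=\chi_i(s)$, $|\chi_i|\le1$. Suppose that for some $B\ge1$ and all $i$ the kernel
$$K_i(t,s)=\chi_i(t^{-1}s)-\chi_i(t)\chi_i(s)\quad\text{on }\Gamma_i\setminus\{e\}\qquad\text{satisfies}\qquad K_i\prec B(1-|\chi_i|^2).$$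
Then $f(s_1\cdots s_n)=\prod_j\chi_{i_j}(s_j)$ satisfies $\|f\|_{cb}\le B$.

The kernel $K_i$ measures how far $\chi_i$ is from being a homomorphism. We expand $f(h^{-1}g)$ along the common beginning of $g$ and $h$ into a rank-one term plus terms in $K_i$, and then read off vectors.

**Step 1 (the expansion).** This step finds the formula to be factorized. Write $\chi,K$ for all $\chi_i,K_i$. Let $g=s_1\cdots s_n$ and $h=t_1\cdots t_m$ be reduced, and put $G_j=\prod_{i>j}\chi(s_i)$, $H_j=\prod_{i>j}\chi(t_i)$. Thus $G_0=f(g)$, $G_n=1$ and $G_{j-1}=\chi(s_j)G_j$. Let $J$ be the set of $1\le j\le\min(n,m)$ such that $s_i=t_i$ for all $i<j$ and $s_j,t_j$ lie in the same factor. We claim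
$$f(h^{-1}g)=H_0G_0+\sum_{j\in J}H_jG_j\,K(t_j,s_j).\tag{2}$$
For $j\in J$ the summand equals $H_jG_j\chi(t_j^{-1}s_j)-H_{j-1}G_{j-1}$. Let $p$ be the length of the longest common initial subword. Then
$$h^{-1}g=t_m^{-1}\cdots t_{p+1}^{-1}s_{p+1}\cdots s_n.\tag{3}$$
Every $j\le p$ lies in $J$ and has $\chi(t_j^{-1}s_j)=\chi(e)=1$, so these terms telescope to $H_pG_p-H_0G_0$. No $j>p+1$ lies in $J$. It remains to look at $p+1$.

If $p+1\in J$, then $t_{p+1}^{-1}s_{p+1}\ne e$ lies in a single factor, and $t_m^{-1}\cdots t_{p+2}^{-1}(t_{p+1}^{-1}s_{p+1})s_{p+2}\cdots s_n$ is reduced. By symmetry of $\chi$, $f(h^{-1}g)=H_{p+1}G_{p+1}\chi(t_{p+1}^{-1}s_{p+1})$. The right side of (2) is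
$$H_0G_0+(H_pG_p-H_0G_0)+\big(H_{p+1}G_{p+1}\chi(t_{p+1}^{-1}s_{p+1})-H_pG_p\big),$$
which is the same number.

If $p+1\notin J$, then $p\in\{n,m\}$ or $s_{p+1},t_{p+1}$ lie in different factors. The word (3) is already reduced, so $f(h^{-1}g)=H_pG_p$, and this is also the right side of (2).

**Step 2 (the vectors).** This step turns (2) into a factorization and bounds it. Let $K_i(t,s)=\langle x^i_s,y^i_t\rangle$ in $\mathcal H_i$ with squared norms $\le B(1-|\chi_i|^2)$. In $\mathbb C\oplus\bigoplus_i\ell^2(\Gamma)\otimes\mathcal H_i$ put, with $t_j\in\Gamma_{i'_j}$,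
$$\xi_g=G_0\oplus\sum_{j=1}^nG_j\,\delta_{s_1\cdots s_{j-1}}\otimes x^{i_j}_{s_j},\qquad\eta_h=\overline{H_0}\oplus\sum_{j=1}^m\overline{H_j}\,\delta_{t_1\cdots t_{j-1}}\otimes y^{i'_j}_{t_j}.$$
The $j$th summand of $\xi_g$ and the $j'$th of $\eta_h$ can be non-orthogonal only if $s_1\cdots s_{j-1}=t_1\cdots t_{j'-1}$ and $i_j=i'_{j'}$. By uniqueness of reduced words this means $j=j'\in J$. So $\langle\xi_g,\eta_h\rangle$ is the right side of (2), that is, $f(h^{-1}g)$. The summands of $\xi_g$ are mutually orthogonal, because the prefixes are distinct. Hence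
$$\|\xi_g\|^2\le|G_0|^2+B\sum_{j=1}^n|G_j|^2\big(1-|\chi(s_j)|^2\big)=|G_0|^2+B\sum_{j=1}^n\big(|G_j|^2-|G_{j-1}|^2\big)=|G_0|^2+B\big(1-|G_0|^2\big)\le B,$$
because $|G_0|\le1\le B$. The same holds for $\eta_h$. Theorem 2 gives $\|f\|_{cb}\le B$. $\blacksquare$

Let us try (2) in $\mathbb Z/2*\mathbb Z/2=\langle s\rangle*\langle t\rangle$ with $\chi(s)=\chi(t)=r$, so that $f(g)=r^{|g|}$ and $K(s,s)=K(t,t)=1-r^2$. Take $g=sts$ and $h=st$. Then $h^{-1}g=s$, $J=\{1,2\}$, and (2) reads $r=r^2r^3+r\cdot r^2(1-r^2)+1\cdot r(1-r^2)$. This is correct.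

The telescoping sum explains the weight $1-|\chi|^2$ in the hypothesis. With it, the bound $B$ does not get worse with the length of the word.

## 5. Truncation in word length, and the amenable case

**Lemma 4 (truncation).** Let $\ell:\Gamma\to\{0,1,2,\dots\}$ satisfy $\|r^{\ell}\|_{cb}\le1$ for $0<r<1$ and $\|z^{\ell}\|_{cb}\le4/(1-|z|^2)$ for complex $z$ with $0<|z|<1$. Then for $0<r<1$ and $\theta>0$, for all large $M$ the function $\tau(g)=r^{\ell(g)}1_{\{\ell(g)\le M\}}$ has $\|\tau\|_{cb}\le1+\theta$. The word length $\ell(g)=|g|$ on a free product satisfies the hypothesis.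

**Step 1 (the word length).** Let $0<|z|<1$, and put $\chi_i(e)=1$, $\chi_i(s)=z$ for $s\ne e$. Then $f(g)=z^{|g|}$ and
$$K_i(t,s)=(z-z^2)+(1-z)\delta_{t,s}.$$
If $z=r\in(0,1)$, this is positive semidefinite with diagonal $1-r^2$, so Lemma 3 applies with $B=1$. For complex $z$, $K_i\prec|z-z^2|+|1-z|\le4$, and $4=\frac{4}{1-|z|^2}(1-|z|^2)$, so Lemma 3 applies with $B=4/(1-|z|^2)$.

**Step 2 (spheres).** This step bounds the indicator of $\{\ell=n\}$. Let $r<\rho<1$. Then
$$1_{\{\ell(g)=n\}}=\rho^{-n}\int_0^1e^{-2\pi ins}\big(\rho e^{2\pi is}\big)^{\ell(g)}\,ds.$$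
For each $g$ the integrand is continuous in $s$, so the function is a pointwise limit of Riemann sums. Each Riemann sum has cb-norm at most $4\rho^{-n}/(1-\rho^2)$, hence $\|1_{\{\ell=n\}}\|_{cb}\le4\rho^{-n}/(1-\rho^2)$.

**Step 3 (the tail).** The partial sums of $\sum_{n>M}r^n1_{\{\ell=n\}}$ converge pointwise and have cb-norm at most $\frac4{1-\rho^2}\sum_{n>M}(r/\rho)^n$. So this also bounds the norm of the sum. Since $\tau$ is $r^\ell$ minus this sum, $\|\tau\|_{cb}\le1+\frac4{1-\rho^2}\sum_{n>M}(r/\rho)^n$, which tends to $1$ as $M\to\infty$. $\blacksquare$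

The next lemma collects what a factor has to supply.

**Lemma 5 (assembly).** Let $\Gamma=*_{i\in I}\Gamma_i$ with $I$ countable and nonempty, and let $1\le C<\infty$. Suppose that for all $i$, all finite $E\subset\Gamma_i$ and all $\theta\in(0,1)$ there is a finitely supported $\chi:\Gamma_i\to\mathbb R$ with $\chi(e)=1$, $\chi(s^{-1})=\chi(s)$, $|\chi|\le1$, $|\chi-1|\le\theta$ on $E$, and
$$\chi(t^{-1}s)-\chi(t)\chi(s)\ \prec\ (C+\theta)(1-\chi^2)\quad\text{on }\Gamma_i\setminus\{e\}.\tag{4}$$
Then $\Lambda_{cb}(\Gamma)\le C$.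

**Proof.** Let $W\subset\Gamma$ be finite and $\theta\in(0,1)$. The letters of the elements of $W$ lie in finitely many factors, say in those with $i\in I_0$, $I_0$ finite and nonempty. Since $*_{i\in I_0}\Gamma_i$ is a subgroup containing $W$, and extension by $0$ does not increase norms, we may assume that $I$ is finite.

For each $i$ let $E_i$ consist of $e$, the $\Gamma_i$-letters of elements of $W$, and their inverses, and let $\chi_i$ be given by the hypothesis for $E_i$ and $\theta$. Lemma 3 with $B=C+\theta$ gives the multiplicative function $f$ with $\|f\|_{cb}\le C+\theta$. Also $|f|\le1$, and $|f(g)-1|\le|g|\theta$ for $g\in W$, since $f(g)$ is a product of $|g|$ numbers of modulus $\le1$, each within $\theta$ of $1$.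

Choose $r<1$ with $1-r^{|g|}\le\theta$ on $W$, and $M\ge\max_W|g|$ so large that the $\tau$ of Lemma 4 has $\|\tau\|_{cb}\le1+\theta$. Put $\varphi=\tau f$. Its support consists of words of length $\le M$ with letters in the finitely many finite sets $\operatorname{supp}\chi_i$, so it is finite. Moreover $\|\varphi\|_{cb}\le(1+\theta)(C+\theta)$, and on $W$
$$|\varphi-1|\le|\tau-1||f|+|f-1|\le(|g|+1)\theta.$$
As $W$ and $\theta$ are arbitrary, (1) gives $\Lambda_{cb}(\Gamma)\le C$. $\blacksquare$

**Proof of Proposition 1.** Take $\chi=\chi_F$ from Section 1, with $F$ a Følner set for $E$ and $\theta$. Since $\chi(a^{-1}b)=\langle x_b,x_a\rangle$ and $\chi(s)=\langle x_s,x_e\rangle$ is real,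
$$\chi(t^{-1}s)-\chi(t)\chi(s)=\big\langle x_s-\chi(s)x_e,\;x_t-\chi(t)x_e\big\rangle .$$
This is positive semidefinite with diagonal $1-\chi^2$. So (4) holds, with constant $1$, and Lemma 5 gives $\Lambda_{cb}\le1$. The inequality $\Lambda_{cb}\ge1$ always holds. $\blacksquare$

## 6. What changes for weakly amenable factors

Here is the full statement.

**Theorem 6.** For countable groups $(\Gamma_i)_{i\in I}$, $I$ countable and nonempty, $\Lambda_{cb}(*_i\Gamma_i)=\sup_i\Lambda_{cb}(\Gamma_i)$. In particular $\Gamma_1*\Gamma_2$ is weakly amenable if and only if $\Gamma_1$ and $\Gamma_2$ are.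

So the class of weakly amenable groups is stable under free products, and $\Lambda_{cb}(\Gamma_1*\Gamma_2)=\max\{\Lambda_{cb}(\Gamma_1),\Lambda_{cb}(\Gamma_2)\}$. The case of constant $1$ contains the stability of CMAP under free products (CMAP asks for $\limsup_n\|\varphi_n\|_{cb}=1$), which the presentation named in Section 1 quotes.

By Lemma 5, only (4) has to be supplied. In the amenable case one projects the unit vectors $x_s$ off $x_e$, and the weight $1-\chi^2$ appears by itself. In general we have $\varphi(a^{-1}b)=\langle\xi_b,\eta_a\rangle$ with two different families of squared norm up to $C$, and no projection produces a small weight.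

The sensible first attempt is to take $\chi$ equal to a multiplier. Suppose $a$ has infinite order and $\varphi$ is real, symmetric and finitely supported, with $\varphi(e)=\varphi(a)=1$, $\|\varphi\|_{cb}\le C$ and, to be generous, $|\varphi|\le1$. The hypothesis of Lemma 3 implies, by Cauchy–Schwarz,
$$|\chi(t^{-1}s)-\chi(t)\chi(s)|^2\le B^2(1-\chi(t)^2)(1-\chi(s)^2).\tag{5}$$
With $\chi=\varphi$, $t=a$ and $s=a^{n+1}$, this forces $\varphi(a^n)=\varphi(a^{n+1})$ for all $n\ge1$. So $\varphi(a^n)=1$ for all $n$, against finite support.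

The obvious repair is damping: $\chi_r(e)=1$ and $\chi_r(s)=r\varphi(s)$ for $s\ne e$, $0<r<1$. On the complement of $e$,
$$\chi_r(t^{-1}s)-\chi_r(t)\chi_r(s)=r\varphi(t^{-1}s)+(1-r)\delta_{t,s}-r^2\varphi(t)\varphi(s)\prec rC+(1-r)+r^2\le C+1,$$
while $1-\chi_r^2\ge1-r^2$. So Lemma 3 applies with $B=(C+1)/(1-r^2)$. This is finite, but it explodes as $r\to1$, and for fixed $\varphi$ every admissible $B$ does so. Let $n\ge1$ be the largest integer with $\varphi(a^n)\ne0$, and put $t=a$, $s=a^{n+1}$ in (5). Then $\chi_r(a)=r$, $\chi_r(a^{n+1})=0$ and $\chi_r(a^n)=r\varphi(a^n)$, so $B\ge r|\varphi(a^n)|/\sqrt{1-r^2}$.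

This shows what is missing. Near $e$ the allowed weight is the small number $1-\chi^2$, so translating by elements near $e$ must change $\chi$ very little compared with that number. A single multiplier has no such property. We do have a supply of multipliers which equal $1$ on any finite set we like, and we may average them. We first average over a chain of growing sets, so that the average is almost invariant under a prescribed finite set of translations. Then we average such multipliers $\psi_0,\psi_1,\dots,\psi_N$, each almost invariant under everything in the support of the previous ones, with slowly growing weights $c_j$.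

Why should the constant be $C$, and not something larger? Suppose that a point $a$ has a scale $k$ with $\psi_j(a)=0$ for $j<k$ and $\psi_j(a)=1$ for $j>k$, and that the single weight $c_k$ is negligible. Then $\chi=\sum_jc_j\psi_j$ has $1-\chi(a)\approx\sum_{j<k}c_j$. The scales below $k$ cost $C$ each, $C(1-\chi)$ in total. The spread of the values $\psi_j(a)$ costs the variance $\chi-\chi^2$. The sum is $(1-\chi)(C+\chi)$, and for $\chi\ge0$ and $C\ge1$ this is at most $C(1-\chi)(1+\chi)=C(1-\chi^2)$. Sections 7–9 make this exact.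

## 7. Almost invariant kernels

Let a countable group $\Lambda$ act on a nonempty set $Y$ with finite stabilizers and finitely many orbits. For Theorem 6 one needs only $Y=\Lambda$ with left translation, where an invariant kernel is $\kappa(a,b)=\chi(a^{-1}b)$. The general case is used for trees in Section 11.

**Definition (admissible).** A set $R\subset Y\times Y$ is admissible if it is $\Lambda$-invariant, symmetric, contains the diagonal, and $R(y)=\{y':(y,y')\in R\}$ is finite for all $y$.

For $Y=\Lambda=\mathbb Z$ an example is $R=\{|a-b|\le n\}$. Put $R^2=\{(a,c):(a,b),(b,c)\in R\text{ for some }b\}$; in the example it is $\{|a-b|\le2n\}$. Three facts are immediate.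

* $\sup_y|R(y)|<\infty$, since $|R(\gamma y)|=|R(y)|$ and there are finitely many orbits.
* Finite unions of admissible sets are admissible, and so is $R^2$. Moreover $R\subset R^2$, because $R$ contains the diagonal.
* If $\psi$ is an invariant symmetric kernel with each $\psi(y,\cdot)$ finitely supported, and $R$ is admissible, then $R\cup\operatorname{supp}\psi$ is admissible.

**Lemma 7 (key lemma).** Let $\Lambda_{cb}(\Lambda)<C<\infty$, $\theta>0$, and let $R$ be admissible. There is $\kappa:Y\times Y\to\mathbb R$ such that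

1. $\kappa$ is $\Lambda$-invariant and symmetric, $\kappa(y,y)=1$, $|\kappa|\le1$;
2. for each $y$, $\kappa(y,\cdot)$ has finite support;
3. $|\kappa-1|\le\theta$ on $R$;
4. for every $o\in Y$ the kernel $K^o(a,b)=\kappa(a,b)-\kappa(o,a)\kappa(o,b)$ on $Y\setminus\{o\}$ satisfies $K^o\prec(C+\theta)\big(1-\kappa(o,\cdot)^2\big)$.

The proof has five steps and ends in Section 9. Note that $C>1$.

**Step 1 (multipliers equal to $1$ on a given set).** This step moves multipliers from $\Lambda$ to $Y$. For each admissible $P$ there is $\psi:Y\times Y\to\mathbb R$, $\Lambda$-invariant and symmetric, with each $\psi(y,\cdot)$ finitely supported, $\psi=1$ on $P$, and $\psi\prec C$; in particular $|\psi|\le C$.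

Let $y_1,\dots,y_q$ represent the orbits, with stabilizers $F_1,\dots,F_q$, and let
$$E=\{g\in\Lambda:(y_i,gy_j)\in P\text{ for some }i,j\}.$$
It contains $e$. It is finite, because $gy_j$ lies in the finite set $P(y_i)$ and $F_j$ is finite. It is symmetric, because $(y_i,gy_j)\in P$ gives $(gy_j,y_i)\in P$ and then $(y_j,g^{-1}y_i)\in P$.

Pick $\Lambda_{cb}(\Lambda)<C_1<C$ and a finitely supported $\varphi$ with $\|\varphi\|_{cb}\le C_1$ and $|\varphi-1|\le(C-C_1)/|E|$ on $E$. Replace it by $\varphi+\sum_{g\in E}(1-\varphi(g))\delta_g$. Since $\|\delta_g\|_{cb}\le1$, the new $\varphi$ has $\|\varphi\|_{cb}\le C$, and $\varphi=1$ on $E$. Then replace $\varphi$ by the average of $\varphi,\bar\varphi,\check\varphi,\bar{\check\varphi}$, which all equal $1$ on $E=E^{-1}$. Now $\varphi$ is also real and $\varphi(g^{-1})=\varphi(g)$. Put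
$$\psi(ay_i,by_j)=\frac1{|F_i||F_j|}\sum_{f\in F_i,\,f'\in F_j}\varphi\big((af)^{-1}bf'\big)\qquad(a,b\in\Lambda).$$
It is well defined: the $a$ representing the point $ay_i$ form the coset $aF_i$, and replacing $a$ by $af_0$ with $f_0\in F_i$ only reindexes the sum; similarly for $b$. It is invariant since $(\gamma af)^{-1}\gamma bf'=(af)^{-1}bf'$, and symmetric since $\varphi(g^{-1})=\varphi(g)$.

Next, $\psi\prec C$. If $\varphi(h^{-1}g)=\langle\xi_g,\eta_h\rangle$ with squared norms $\le C$, then the averages $\hat\xi_{by_j}=|F_j|^{-1}\sum_{f'\in F_j}\xi_{bf'}$ and $\hat\eta_{ay_i}=|F_i|^{-1}\sum_{f\in F_i}\eta_{af}$ have squared norms $\le C$, and $\psi(y,y')=\langle\hat\xi_{y'},\hat\eta_y\rangle$.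

If $(ay_i,by_j)\in P$, then $(y_i,(af)^{-1}bf'y_j)=(af)^{-1}(ay_i,by_j)\in P$, so all arguments lie in $E$, all terms are $1$, and $\psi=1$ on $P$. Finally, if $\psi(y_i,by_j)\ne0$, then $f^{-1}bf'\in\operatorname{supp}\varphi$ for some $f,f'$. So $by_j\in F_i\operatorname{supp}(\varphi)\,y_j$, a finite set. Invariance gives finiteness of the support of $\psi(y,\cdot)$ for all $y$.

**Step 2 (almost invariance).** This step supplies the property that a single multiplier lacks. Given an admissible $P$ and $\delta'>0$, the $\psi$ of Step 1 can be chosen so that moreover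
$$|\psi(a,b)-\psi(o,b)|\le\delta'\qquad\text{whenever }(o,a)\in P,\ b\in Y.\tag{6}$$
We average over a chain of sets, so that points $o$ and $a$ which are close with respect to $P$ are treated alike on all but two levels of the chain.

Put $P_1=P$. Inductively, let $\psi^{(m)}$ be as in Step 1 for $P_m$, and put $R_m=P_m\cup\operatorname{supp}\psi^{(m)}$, $P_{m+1}=R_m^2$. All these are admissible, and $P=P_1\subset R_1\subset P_2\subset R_2\subset\cdots$. Let $\psi=\frac1M\sum_{m=1}^M\psi^{(m)}$. All properties of Step 1 persist: the support of $\psi(y,\cdot)$ is a finite union of finite sets, $\psi=1$ on $P$ because $P\subset P_m$, and $\psi\prec C$ by (K1).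

Let $(o,a)\in P$ and $b\in Y$. Let $m_0$ be the least $m\le M$ with $(o,b)\in R_m$, and $m_0=M+1$ if there is none.

Suppose $m_0<m\le M$. Then $(o,b)\in R_{m_0}$. As $(a,o)\in P\subset R_{m_0}$, also $(a,b)\in R_{m_0}^2=P_{m_0+1}$. Both pairs lie in $P_m$, so $\psi^{(m)}(a,b)=\psi^{(m)}(o,b)=1$.

Suppose $m<m_0-1$. Then $(o,b)\notin R_m$, so $\psi^{(m)}(o,b)=0$. If $\psi^{(m)}(a,b)\ne0$, then $(o,a),(a,b)\in R_m$. Hence $(o,b)\in R_m^2=P_{m+1}\subset R_{m+1}$, and $m+1<m_0$ contradicts the choice of $m_0$. So $\psi^{(m)}(a,b)=0$ as well.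

Only the indices $m_0-1$ and $m_0$ can contribute to $\psi(a,b)-\psi(o,b)$, each at most $2C/M$. So $|\psi(a,b)-\psi(o,b)|\le4C/M\le\delta'$ once $M$ is large.

## 8. Slowly weighted scales

**Step 3 (construction of $\kappa$).** We choose the weights so that each $c_k$ is tiny compared with the sum of the weights before it. Choose
$$0<\eta\le\min\Big\{\frac1{8C},\frac{\theta}{20C^2}\Big\},\qquad N\ge1\text{ with }(1+\eta)^{-N}\le\theta,$$
and put
$$\varepsilon_k=(1+\eta)^{k-1-N}\ (1\le k\le N+1),\quad c_0=\varepsilon_1,\quad c_k=\varepsilon_{k+1}-\varepsilon_k=\eta\varepsilon_k\ (1\le k\le N),\quad c_{N+1}=0.$$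
Then $\sum_{j<k}c_j=\varepsilon_k$ for $1\le k\le N+1$, and $\sum_{j=0}^Nc_j=\varepsilon_{N+1}=1$. Let $\delta=\eta\varepsilon_1$; this will bound the total error from imperfect invariance.

Let $\psi_0=1_{\{a=b\}}$, and let $Q_0$ be the diagonal. For $j=1,\dots,N$ in turn, let $s_j=\sup_y|Q_{j-1}(y)|<\infty$, let $\psi_j$ be given by Step 2 for
$$P=Q_{j-1}\cup R,\qquad\delta'=\delta_j:=\frac{\delta}{2s_j},$$
and let $Q_j=Q_{j-1}\cup R\cup\operatorname{supp}\psi_j$, which is admissible. Define $\kappa=\sum_{j=0}^Nc_j\psi_j$.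

Clearly $\kappa$ is real, invariant and symmetric, and (2) of Lemma 7 holds. All $\psi_j(y,y)=1$, so $\kappa(y,y)=\sum_jc_j=1$. If $(o,a)\in R$ and $a\ne o$, then $\psi_0(o,a)=0$ and $\psi_j(o,a)=1$ for $j\ge1$. So $\kappa(o,a)=1-c_0=1-\varepsilon_1\ge1-\theta$, and (3) of Lemma 7 holds.

**Step 4 (values of $\kappa$).** This step computes $\kappa(o,a)$ from the scale of $a$ and shows that $1-\kappa(o,a)^2$ is comparable to $\varepsilon_k$. Fix $o$ and write $\psi_j(a)=\psi_j(o,a)$, $\chi(a)=\kappa(o,a)$. For $a\ne o$ let $k=k(a)\in\{1,\dots,N+1\}$ be the least $k\le N$ with $(o,a)\in Q_k$, and $k=N+1$ if there is none. (It is not $0$, because $a\ne o$.) Since $\operatorname{supp}\psi_j\subset Q_j$, and $\psi_j=1$ on $Q_{j-1}$ for $j\ge1$,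
$$\psi_j(a)=0\ (j<k),\qquad\psi_j(a)=1\ (k<j\le N),\qquad|\psi_k(a)|\le C,\tag{7}$$
with the convention $\psi_{N+1}:=0$. Since $\sum_{j\le k}c_j=\varepsilon_k+c_k$, this gives
$$\chi(a)=1-\varepsilon_k-c_k+c_k\psi_k(a).\tag{8}$$
As $c_k\le\eta\varepsilon_k$ and $1+C\le2C$,
$$|1-\chi(a)-\varepsilon_k|\le(1+C)c_k\le2Cc_k\le2C\eta\,\varepsilon_k\le\tfrac14\varepsilon_k.\tag{9}$$
Thus $\frac34\varepsilon_k\le1-\chi(a)\le\frac54\varepsilon_k$. Also $\chi(a)\ge1-\varepsilon_k-2C\eta\varepsilon_k\ge-2C\eta\ge-\frac14$, because $\varepsilon_k\le1$. Hence $|\chi(a)|\le1$, which completes (1) of Lemma 7, as $o$ was arbitrary. Moreover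
$$1-\chi(a)^2=(1-\chi(a))(1+\chi(a))\ge\tfrac34\varepsilon_k\cdot\tfrac34=\tfrac9{16}\varepsilon_k\ge\tfrac12\varepsilon_k.\tag{10}$$

## 9. The weight of the defect kernel

**Step 5 (proof of (4) of Lemma 7).** We split $K^o$ into four kernels and estimate each. The cut is made, for each scale $j$, according to whether both points lie outside $Q_{j-1}(o)$.

For $a\ne o$ let $1_j(a)=1$ if $k(a)\ge j$, and $0$ otherwise. So $1_0=1$, and for $1\le j\le N$ we have $1_j(a)=0$ exactly when $a\in Q_{j-1}(o)$. On $Y\setminus\{o\}$ put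
$$D_j(a,b)=\big(1-1_j(a)1_j(b)\big)\big(\psi_j(a,b)-\psi_j(a)\psi_j(b)\big),\qquad\text{so }D_0=0.$$
Since $K^o=\sum_jc_j\psi_j(a,b)-\chi(a)\chi(b)$, we have $K^o=\mathrm I-\mathrm{II}+\mathrm{III}+\mathrm{IV}$, where all sums run over $0\le j\le N$ and
$$\mathrm I=\sum_jc_j1_j(a)1_j(b)\psi_j(a,b),\qquad\mathrm{II}=\sum_jc_j1_j(a)\psi_j(a)\,1_j(b)\psi_j(b),$$
$$\mathrm{III}=\sum_jc_j\psi_j(a)\psi_j(b)-\chi(a)\chi(b),\qquad\mathrm{IV}=\sum_jc_jD_j.$$
Below, weights are evaluated at $a$, and $k=k(a)$, $\chi=\chi(a)$.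

**Term I.** Here the scales up to $k$ are paid at price $C$. Since $\psi_j\prec C$ (and $\psi_0\prec1\le C$), (K1) gives
$$\mathrm I\prec C\sum_{j\le k,\,j\le N}c_j=C(\varepsilon_k+c_k).$$

**Term II.** Only the scale $k$ is visible. If $1_j(a)\psi_j(a)\ne0$, then $j\le k$ by definition of $1_j$ and $j\ge k$ by (7), so $j=k$. The kernel II is positive semidefinite, hence $\mathrm{II}\prec c_k\psi_k(a)^2\le C^2c_k$. The same weight serves for $-\mathrm{II}$.

**Term III.** This is a covariance. Since $\sum_jc_j=1$ and $\chi=\sum_jc_j\psi_j$,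
$$\mathrm{III}=\sum_jc_j(\psi_j(a)-\chi(a))(\psi_j(b)-\chi(b)),$$
so it is positive semidefinite and dominated by its diagonal. By (7) and (8) the diagonal is
$$(1-\varepsilon_k-c_k)+c_k\psi_k(a)^2-\chi^2=\chi-\chi^2+c_k\big(\psi_k(a)^2-\psi_k(a)\big)\le\chi-\chi^2+2C^2c_k.$$

**Term IV.** Here almost invariance enters. Let $j\ge1$. Then $D_j(a,b)=0$ unless $a\in Q_{j-1}(o)$ or $b\in Q_{j-1}(o)$. If $a\in Q_{j-1}(o)$, then $1_j(a)=0$ and $\psi_j(a)=1$, so
$$|D_j(a,b)|=|\psi_j(a,b)-\psi_j(o,b)|\le\delta_j$$
by (6), as $(o,a)\in Q_{j-1}$. If $b\in Q_{j-1}(o)$, then in the same way $|D_j(a,b)|=|\psi_j(b,a)-\psi_j(o,a)|\le\delta_j$, by symmetry of $\psi_j$. Split $D_j$ into its part with $a\in Q_{j-1}(o)$ and the rest, which vanishes unless $b\in Q_{j-1}(o)$. By (K4), with $|Q_{j-1}(o)|\le s_j$, we get $D_j\prec2s_j\delta_j=\delta$. As $\sum_jc_j=1$, $\mathrm{IV}\prec\delta$.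

**Adding up.** By (K1), $K^o\prec w$ with
$$w\le C(\varepsilon_k+c_k)+C^2c_k+\chi-\chi^2+2C^2c_k+\delta.$$
By (9), $\varepsilon_k\le1-\chi+2Cc_k$. Since $C\le C^2$,
$$w\le C(1-\chi)+2C^2c_k+Cc_k+3C^2c_k+\chi(1-\chi)+\delta\le(1-\chi)(C+\chi)+6C^2c_k+\delta.$$
Now $C+\chi=C(1+\chi)-(C-1)\chi\le C(1+\chi)+2C^2\eta$, because $\chi\ge-2C\eta$. With $1-\chi\le\frac54\varepsilon_k$ this gives
$$(1-\chi)(C+\chi)\le C(1-\chi^2)+\tfrac52C^2\eta\,\varepsilon_k.$$
Finally $c_k\le\eta\varepsilon_k$, $\delta=\eta\varepsilon_1\le\eta\varepsilon_k$ and (10) yield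
$$w\le C(1-\chi^2)+9C^2\eta\varepsilon_k+\eta\varepsilon_k\le C(1-\chi^2)+10C^2\eta\varepsilon_k\le(C+20C^2\eta)(1-\chi^2)\le(C+\theta)(1-\chi^2).$$
This is (4) of Lemma 7. $\blacksquare$

## 10. Proof of Theorem 6, and infinite families

Each $\Gamma_i$ is a subgroup of $\Gamma=*_i\Gamma_i$, so $\Lambda_{cb}(\Gamma)\ge\sup_i\Lambda_{cb}(\Gamma_i)$ by Section 3. For "$\le$" we may assume that the supremum is finite; let $\sup_i\Lambda_{cb}(\Gamma_i)<C<\infty$. We verify the hypothesis of Lemma 5. Given $i$, a finite $E\subset\Gamma_i$ and $\theta\in(0,1)$, enlarge $E$ so that $e\in E=E^{-1}$. Apply Lemma 7 to $\Lambda=Y=\Gamma_i$ with left translation and $R=\{(a,b):a^{-1}b\in E\}$. This set is invariant, symmetric and contains the diagonal, and $R(y)=yE$ is finite. By invariance $\kappa(a,b)=\chi(a^{-1}b)$ with $\chi=\kappa(e,\cdot)$, and (1)–(3) of Lemma 7 say that $\chi$ is real and finitely supported, $\chi(e)=1$, $\chi(s^{-1})=\chi(s)$, $|\chi|\le1$, and $|\chi-1|\le\theta$ on $E$. Property (4) of Lemma 7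 with $o=e$ is exactly (4) in Lemma 5. So $\Lambda_{cb}(\Gamma)\le C$. Let $C\downarrow\sup_i\Lambda_{cb}(\Gamma_i)$. The last assertion is the case $|I|=2$. $\blacksquare$

For infinite $I$, Theorem 6 says that $*_i\Gamma_i$ is weakly amenable if and only if $\sup_i\Lambda_{cb}(\Gamma_i)<\infty$, and this uniformity cannot be dropped. Lattices $\Gamma_n<Sp(n,1)$, $n\ge2$, have $\Lambda_{cb}(\Gamma_n)=2n-1$ (Cowling–Haagerup, Invent. Math. 96 (1989)), so each is weakly amenable and $*_{n\ge2}\Gamma_n$ is not.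

## 11. Actions on trees with finite edge stabilizers

**Theorem 8.** If a countable group $\Gamma$ acts on a tree $T$ with finite edge stabilizers, then $\Lambda_{cb}(\Gamma)=\sup_v\Lambda_{cb}(\Gamma_v)$, the supremum being over the vertices $v$ of $T$.

Edges are unoriented, and $\Gamma_e$ is the setwise stabilizer of $e$; it is finite if and only if the pointwise stabilizer is, since that has index at most $2$ in it. Let $E(v)$ be the set of edges at $v$. A flag is a pair $(v,e)$ with $e\in E(v)$.

The example to keep in mind is the Bass–Serre tree of $\Gamma_1*\Gamma_2$. Its edges are the elements $g\in\Gamma$, its vertices are the cosets $g\Gamma_1$ and $g\Gamma_2$, and the edge $g$ joins $g\Gamma_1$ to $g\Gamma_2$. So $E(g\Gamma_i)=g\Gamma_i$, and edge stabilizers are trivial. The edges met on the way from $e$ to $g=s_1\cdots s_n$ are the prefixes $e,s_1,s_1s_2,\dots,g$, and the $j$th turn takes place at the vertex $s_1\cdots s_{j-1}\Gamma_{i_j}$. Reading a word letter by letter becomes walking edge by edge,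 and $\chi_i(a^{-1}b)$ becomes a kernel on the edges at a vertex.

**Step 1 (edge paths).** This step fixes the notation that replaces reduced words. For edges $e,e'$ there is a unique path of edges $e=s_0,s_1,\dots,s_n=e'$ along the geodesic spanned by them. Here $s_{j-1}\ne s_j$ meet at a vertex $v_j$, and $v_j\ne v_{j+1}$; any sequence of edges with these properties is such a path. Put $\ell(e,e')=n$, and call the triples $(v_j;s_{j-1},s_j)$ the turns of the path.

Fix an edge $e_0$. Suppose we are given symmetric kernels $\kappa_v:E(v)\times E(v)\to\mathbb C$ with $\kappa_v(e,e)=1$, $|\kappa_v|\le1$ and $\kappa_{\gamma v}(\gamma e,\gamma e')=\kappa_v(e,e')$ for $\gamma\in\Gamma$. Put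
$$F(e,e')=\prod_j\kappa_{v_j}(s_{j-1},s_j),\qquad f(g)=F(e_0,ge_0).$$
Then $F$ is symmetric and $\Gamma$-invariant, so $f(h^{-1}g)=F(he_0,ge_0)$.

**Lemma 9 (gluing on a tree).** Let $B\ge1$. If for all $v$ and $o\in E(v)$ the kernel $K_v^o(t,s)=\kappa_v(t,s)-\kappa_v(o,t)\kappa_v(o,s)$ on $E(v)\setminus\{o\}$ satisfies $K_v^o\prec B\big(1-|\kappa_v(o,\cdot)|^2\big)$, then $\|f\|_{cb}\le B$.

**The expansion.** We look for the analogue of (2). Let $s_0=e_0,\dots,s_n=ge_0$ be the path with turn vertices $v_j$, and $t_0=e_0,\dots,t_m=he_0$ the path with turn vertices $v'_j$. Put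
$$G_j=\prod_{i>j}\kappa_{v_i}(s_{i-1},s_i),\qquad H_j=\prod_{i>j}\kappa_{v'_i}(t_{i-1},t_i).$$
Let $J$ be the set of $1\le j\le\min(n,m)$ with $s_i=t_i$ for $i<j$ and $v_j=v'_j$. We claim
$$F(he_0,ge_0)=H_0G_0+\sum_{j\in J}H_jG_j\,K^{s_{j-1}}_{v_j}(t_j,s_j).\tag{11}$$
For $j\in J$ we have $t_{j-1}=s_{j-1}$ and $v'_j=v_j$, so the summand is $H_jG_j\kappa_{v_j}(t_j,s_j)-H_{j-1}G_{j-1}$. Let $p$ be maximal with $s_i=t_i$ for $i\le p$. Every $1\le j\le p$ lies in $J$, because two distinct edges meet in at most one vertex. For these $j$, $\kappa_{v_j}(t_j,s_j)=1$, and together they contribute $H_pG_p-H_0G_0$. No $j>p+1$ lies in $J$.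

Suppose $p+1\in J$. Then $t_{p+1}\ne s_{p+1}$ meet at $v_{p+1}=v'_{p+1}$. The sequence $t_m,\dots,t_{p+1},s_{p+1},\dots,s_n$ has consecutive turn vertices $v'_m,\dots,v'_{p+2},v_{p+1},v_{p+2},\dots,v_n$, and neighbors in this list are distinct. So it is the path from $he_0$ to $ge_0$, and $F(he_0,ge_0)=H_{p+1}G_{p+1}\kappa_{v_{p+1}}(t_{p+1},s_{p+1})$. The right side of (11) equals $H_pG_p+\big(H_{p+1}G_{p+1}\kappa_{v_{p+1}}(t_{p+1},s_{p+1})-H_pG_p\big)$, the same number.

Suppose $p+1\notin J$. Either $p\in\{n,m\}$, or $p<\min(n,m)$ and $v_{p+1}\ne v'_{p+1}$ are the two ends of $s_p$. The second possibility forces $p=0$: for $p\ge1$ both $v_{p+1}$ and $v'_{p+1}$ are the end of $s_p$ other than $v_p=v'_p$. In both cases $t_m,\dots,t_{p+1},s_p,s_{p+1},\dots,s_n$ is the path from $he_0$ to $ge_0$. If $p=m$ or $p=n$, it is a final piece of one of the given paths, possibly reversed; if $p=0<\min(n,m)$, the turns next to $s_0$ are at $v'_1\ne v_1$. Hence $F(he_0,ge_0)=H_pG_p$, which is also the right side of (11).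

**The vectors.** Let $K^o_v(t,s)=\langle x^{o,v}_s,y^{o,v}_t\rangle$ in $\mathcal H_{o,v}$, with squared norms $\le B(1-|\kappa_v(o,\cdot)|^2)$. In $\mathbb C\oplus\bigoplus_{(o,v)}\mathcal H_{o,v}$, the sum over all $v$ and $o\in E(v)$, put
$$\xi_g=G_0\oplus\bigoplus_{j=1}^nG_j\,x^{s_{j-1},v_j}_{s_j},\qquad\eta_h=\overline{H_0}\oplus\bigoplus_{j=1}^m\overline{H_j}\,y^{t_{j-1},v'_j}_{t_j}.$$
The edges $s_{j-1}$ are distinct for distinct $j$, so these sums are orthogonal. Suppose a pair $(o,v)$ occurs for both $g$ and $h$, with $o=s_{j-1}=t_{j'-1}$. Then $j-1=j'-1=\ell(e_0,o)$, by uniqueness of paths $s_i=t_i$ for $i<j$, and $v_j=v=v'_j$. So $j=j'\in J$. Conversely each $j\in J$ gives a common pair. Thus $\langle\xi_g,\eta_h\rangle$ is the right side of (11), which is $f(h^{-1}g)$. As $G_{j-1}=\kappa_{v_j}(s_{j-1},s_j)G_j$ and $G_n=1$,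
$$\|\xi_g\|^2\le|G_0|^2+B\sum_{j=1}^n\big(|G_j|^2-|G_{j-1}|^2\big)=|G_0|^2+B(1-|G_0|^2)\le B,$$
and likewise for $\eta_h$. Theorem 2 finishes the proof of Lemma 9. $\blacksquare$

**Step 2 (truncation).** This step shows that Lemma 4 applies to $\ell(g):=\ell(e_0,ge_0)$. Let $0<|z|<1$ and $\kappa_v(e,e')=z$ for all $e\ne e'$ in $E(v)$, and $\kappa_v(e,e)=1$. Then $f(g)=z^{\ell(e_0,ge_0)}$ and $K_v^o(t,s)=(z-z^2)+(1-z)\delta_{t,s}$. For $z=r\in(0,1)$ this is positive semidefinite with diagonal $1-r^2$, so Lemma 9 with $B=1$ gives $\|r^\ell\|_{cb}\le1$. In general $K^o_v\prec4$, and Lemma 9 with $B=4/(1-|z|^2)$ gives $\|z^\ell\|_{cb}\le4/(1-|z|^2)$. So for $0<r<1$, $\theta>0$ and all large $M$, $\tau(g)=r^{\ell(e_0,ge_0)}1_{\{\ell(e_0,ge_0)\le M\}}$ has $\|\tau\|_{cb}\le1+\theta$.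

**Step 3 (reduction to finitely many orbits).** Now we start the proof of Theorem 8. This step arranges the finiteness which Lemma 7 needs. The inequality "$\ge$" is monotonicity under subgroups. For "$\le$" let $\sup_v\Lambda_{cb}(\Gamma_v)<C<\infty$ (if the supremum is infinite there is nothing to prove), let $W\subset\Gamma$ be finite and nonempty, and $\theta\in(0,1)$. If $T$ has no edge, then $\Gamma$ fixes the only vertex, and the claim is trivial. Otherwise fix an edge $e_0$.

Let $\Gamma'=\langle W\rangle$, and let $T'$ be the union of the $\Gamma'$-translates of the convex hulls of $e_0\cup we_0$, $w\in W\cup\{1\}$. The hull belonging to $w$ connects $e_0$ to $we_0$, and its translate by $w^{-1}$ connects $w^{-1}e_0$ to $e_0$. Since $W$ generates $\Gamma'$, $T'$ is connected, so it is a $\Gamma'$-invariant subtree. It has finitely many edge orbits, because there are finitely many hulls and each is finite. Every vertex of $T'$ lies on an edge of $T'$, so there are finitely many vertex orbits too. Edge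 stabilizers in $\Gamma'$ are finite, and $\Lambda_{cb}(\Gamma'_v)\le\Lambda_{cb}(\Gamma_v)<C$. A finitely supported function on $\Gamma'$ which is close to $1$ on $W$ extends by $0$ to $\Gamma$ without increase of norm. So we may replace $(\Gamma,T)$ by $(\Gamma',T')$.

Now $\Gamma_v$ acts on the nonempty set $E(v)$ with finite stabilizers. It has finitely many orbits there: there are finitely many $\Gamma$-orbits of flags, at most two for each edge orbit, and if $\gamma(v,e)=(v,e')$ then $\gamma\in\Gamma_v$.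

**Step 4 (the kernels $\kappa_v$).** This step applies Lemma 7 at each vertex. Let $v$ run over finitely many representatives of the vertex orbits. Let $R_v\subset E(v)\times E(v)$ be the union of the diagonal and of all pairs $(e,e'),(e',e)$ for which $(v;e,e')$ is a $\Gamma$-translate of a turn of a path from $e_0$ to $ge_0$, $g\in W$. There are finitely many such turns, and two translates of one turn which sit at $v$ differ by an element of $\Gamma_v$. Also the diagonal is a finite union of $\Gamma_v$-orbits. So $R_v$ is a finite union of $\Gamma_v$-orbits of pairs. In the orbit of a pair $(e_1,e_2)$, the partners of an edge $\gamma e_1$ are the edges $\gamma\sigma e_2$ with $\sigma$ in the finite stabilizer of $e_1$. Hence $R_v(e)$ is always finite and $R_v$ is admissible.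

Lemma 7, applied to $\Gamma_v$ acting on $E(v)$ with $R=R_v$, gives $\kappa_v$. Transport it along the orbit of $v$ by $\kappa_{\gamma v}(\gamma e,\gamma e')=\kappa_v(e,e')$; this is well defined, since $\kappa_v$ is $\Gamma_v$-invariant. The properties in Lemma 7 now hold at all vertices, in particular $K_v^o\prec(C+\theta)(1-\kappa_v(o,\cdot)^2)$ for all $v$ and $o\in E(v)$. By Lemma 9, $\|f\|_{cb}\le C+\theta$. Also $|f|\le1$. For $g\in W$ every turn of the path from $e_0$ to $ge_0$ contributes a factor within $\theta$ of $1$, so $|f(g)-1|\le\ell(e_0,ge_0)\,\theta$.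

**Step 5 (conclusion).** Choose $r<1$ with $1-r^{\ell(e_0,ge_0)}\le\theta$ on $W$, and $M\ge\max_{g\in W}\ell(e_0,ge_0)$ so large that $\|\tau\|_{cb}\le1+\theta$. The product $\tau f$ is finitely supported. Indeed, if $\tau(g)f(g)\ne0$, then $ge_0$ is reached from $e_0$ by at most $M$ turns with $\kappa_{v_j}(s_{j-1},s_j)\ne0$. At each turn there are at most two choices of the vertex and, by (2) of Lemma 7, finitely many of the next edge. So only finitely many edges are reached, and each of them is $ge_0$ for at most $|\Gamma_{e_0}|<\infty$ elements $g$. Moreover $\|\tau f\|_{cb}\le(1+\theta)(C+\theta)$, and on $W$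
$$|\tau f-1|\le|\tau-1||f|+|f-1|\le(\ell(e_0,ge_0)+1)\theta.$$
As $W$ and $\theta$ are arbitrary, $\Lambda_{cb}(\Gamma)\le C$ by (1). Let $C\downarrow\sup_v\Lambda_{cb}(\Gamma_v)$. $\blacksquare$

Applied to Bass–Serre trees, Theorem 8 gives $\Lambda_{cb}(\Gamma_1*_F\Gamma_2)=\max_i\Lambda_{cb}(\Gamma_i)$ for $F$ finite, since the vertex stabilizers are the conjugates of $\Gamma_1$ and $\Gamma_2$ and the edge stabilizers are the conjugates of $F$. In the same way, an HNN extension of $\Gamma_1$ over finite subgroups has constant $\Lambda_{cb}(\Gamma_1)$.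

"Finite" cannot be weakened to "amenable" in the hypothesis on edge stabilizers. The group $\mathbb Z^2\rtimes SL_2(\mathbb Z)$ is an amalgam of the amenable groups $\mathbb Z^2\rtimes\mathbb Z/4$ and $\mathbb Z^2\rtimes\mathbb Z/6$ over $\mathbb Z^2\rtimes\mathbb Z/2$, but it is not weakly amenable (Haagerup, J. Lie Theory 26 (2016); Ozawa, Kyoto J. Math. 52 (2012)). In the proof above, finiteness of the edge stabilizers was used for the finite stabilizers and the admissibility of $R_v$ in Lemma 7, and again for the finite support of $\tau f$.
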